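\title{Coloring odd powers of graphs with a forbidden odd cycle}

\begin{abstract}
Let $\chi_{t,\ell}(d)$ be the largest chromatic number of the $t$-th power of a graph of maximum degree $d$ that has no cycle of length $\ell$. We show that for odd $t$ and odd $\ell$ the order of $\chi_{t,\ell}(d)$ changes exactly once: it is $\Theta(d^t)$ for $\ell<3t$ and $\Theta(d^t/\log d)$ for $\ell\ge 3t$. The lower bounds come from graphs that map homomorphically to a subdivision of a clique or of a graph of large girth. The upper bound comes from showing that, when a cycle of length $3t+2k$ is forbidden, every neighborhood in the $t$-th power spans only $O(d^{2t-1})$ edges.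
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, $\log$ is the natural logarithm, and $[q]=\{1,\dots,q\}$. For a graph $G$ we write $\Delta(G)$, $\chi(G)$, $\omega(G)$ and $\alpha(G)$ for its maximum degree, chromatic number, clique number and independence number, and $\operatorname{dist}$ for distance in $G$. For an integer $t\ge1$, the \emph{$t$-th power} $G^t$ is the graph on $V(G)$ in which two distinct vertices are adjacent if and only if their distance in $G$ is at most $t$. Thus $\chi(G^t)$ is the number of colors needed if any two vertices of $G$ within distance $t$ are to be colored differently.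

If $\Delta(G)\le d$ and $d\ge2$, then at most $d^i$ vertices lie at distance exactly $i$ from a given vertex $v$, and so for every $j\ge0$
\begin{equation}\label{eq:ball}
\bigl|\{u:\operatorname{dist}(v,u)\le j\}\bigr|\le\sum_{i=0}^{j}d^i<d^j\cdot\frac{d}{d-1}\le 2d^j .
\end{equation}
Greedy coloring then gives $\chi(G^t)\le\Delta(G^t)+1\le 2d^t$. We ask how much is saved when one cycle length is absent from $G$. For $\ell\ge3$ let $C_\ell$ be the cycle of length $\ell$, write $G\not\supset C_\ell$ if $G$ has no subgraph (induced or not) isomorphic to $C_\ell$, and put
\[
\chi_{t,\ell}(d)=\sup\{\chi(G^t):\ \Delta(G)=d,\ G\not\supset C_\ell\}.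
\]
Asymptotic notation refers to $d\to\infty$ with $t$ and $\ell$ fixed.

For $t=1$ it is known that $\chi_{1,\ell}(d)=\Theta(d/\log d)$ for every $\ell\ge3$: forbidding any one cycle saves a logarithmic factor. For each fixed $t$, the order of $\chi_{t,\ell}(d)$ is known up to a constant factor for all but finitely many $\ell$. No monotonicity of $\chi_{t,\ell}(d)$ in $\ell$ is known, and none comes from the definition, since neither of the conditions $G\not\supset C_\ell$ and $G\not\supset C_{\ell+2}$ implies the other. The following question was posed as open in \cite{talk}.

\begin{quote}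
Let $t\ge1$ be odd. Is there an integer $\ell_t^\circ\ge3$, depending only on $t$, such that for every odd $\ell\ge3$ we have $\chi_{t,\ell}(d)=\Theta(d^t)$ if $\ell<\ell_t^\circ$, and $\chi_{t,\ell}(d)=\Theta(d^t/\log d)$ if $\ell\ge\ell_t^\circ$?
\end{quote}

The first range is allowed to be empty, so $\ell_1^\circ=3$ works for $t=1$; and it is known that such a critical value, if it exists, is at most linear in $t$.

Which value should one guess? Odd cycles must play a part when $t$ is odd. Indeed, let $G$ be bipartite. Two vertices of the same part are at even distance, so if they are adjacent in $G^t$ they are at distance at most $t-1$. By \eqref{eq:ball} each part can be colored greedily with $2d^{t-1}$ colors, and with disjoint palettes for the two parts we get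
\begin{equation}\label{eq:bip}
\chi(G^t)\le 4d^{t-1}\qquad(G\text{ bipartite},\ t\text{ odd}).
\end{equation}
To see which odd cycles are needed, imagine that $G^t$ has a clique of size $\varepsilon d^t$. Only $2d^{t-1}$ vertices are within distance $t-1$ of a given one, so almost all triples $x,y,z$ in the clique are at mutual distance exactly $t$. Three shortest paths between them form a closed walk of length $3t$, and one expects it to be a cycle. So $C_{3t}$ should be unavoidable. On the other hand, nothing in this picture produces a shorter odd cycle: if every edge of a complete graph is replaced by a path with $t$ edges, the original vertices are at mutual distance $t$ and the shortest odd cycle has length $3t$. This suggests $\ell_t^\circ=3t$, in agreement with $t=1$, and this is the answer.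

\begin{theorem}\label{thm:main}
Let $t\ge1$ be odd and let $\ell\ge3$ be odd. If $\ell<3t$, then $\chi_{t,\ell}(d)=\Theta(d^t)$. If $\ell\ge3t$, then $\chi_{t,\ell}(d)=\Theta(d^t/\log d)$.
\end{theorem}

The heuristic leaves two gaps. The subdivided complete graph of maximum degree $d$ has only $d+1$ original vertices, and these must be inflated to order $d^t$ without creating short odd cycles. And the triangle of shortest paths must be stretched to \emph{exactly} each of the lengths $3t+2,3t+4,\dots$. Our constructions avoid all short odd cycles at once, so the proof gives the following more general statement, of which Theorem~\ref{thm:main} is the case $\mathcal L=\{\ell\}$.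

\begin{theorem}\label{thm:sets}
Let $t\ge1$ be odd and let $\mathcal L$ be a nonempty finite set of odd integers, each at least $3$. The maximum of $\chi(G^t)$ over graphs $G$ with $\Delta(G)=d$ that contain no $C_\ell$ with $\ell\in\mathcal L$ is $\Theta(d^t)$ if $\max\mathcal L<3t$, and $\Theta(d^t/\log d)$ if $\max\mathcal L\ge3t$.
\end{theorem}

Finiteness of $\mathcal L$ cannot be dropped: excluding all odd cycles leaves the bipartite graphs, for which \eqref{eq:bip} holds.

\section{Reduction to three propositions}\label{sec:reduction}

The \emph{odd girth} $\operatorname{og}(G)$ is the length of a shortest odd cycle of $G$, and is $\infty$ if $G$ is bipartite. The first proposition gives the lower bound below the threshold, by means of cliques.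

\begin{proposition}\label{prop:A}
Let $t\ge3$ be odd.
\begin{itemize}
\item[(i)] For every $d\ge3$ there is a graph $G$ with $\Delta(G)=d$ and $\operatorname{og}(G)\ge3t$ such that
\[
\omega(G^t)\ \ge\ \bigl(\lfloor\tfrac d3\rfloor+1\bigr)\lfloor\tfrac d3\rfloor^{2}\lfloor\tfrac d2\rfloor^{t-3}\ \ge\ \lfloor\tfrac d3\rfloor^{t},
\]
and the middle expression equals $(\tfrac8{27}+o(1))(d/2)^t$.
\item[(ii)] There are graphs $G_d$, $d\ge4$, with $\Delta(G_d)=d$, $\operatorname{og}(G_d)\ge9$ and $\omega(G_d^3)\ge(\tfrac18+o(1))d^3$.
\end{itemize}
Consequently, the bounds in (i) are lower bounds for $\chi_{t,\ell}(d)$ for every odd $\ell<3t$, and $\chi_{3,\ell}(d)\ge(\tfrac18+o(1))d^3$ for $\ell\in\{3,5,7\}$.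
\end{proposition}

The last sentence holds because $\chi\ge\omega$. For $t=3$, part (i) gives the constant $\frac1{27}$ in front of $d^3$, so part (ii) is an improvement. The other two propositions give matching bounds above the threshold.

\begin{proposition}\label{prop:B}
Let $t\ge1$ be odd and $g\ge3$. For all large $d$ there is a graph $G$ with $\Delta(G)=d$, with no odd cycle of length at most $g$, and with $\chi(G^t)\ge c_t\,d^t/\log d$, where $c_t>0$ depends only on $t$.
\end{proposition}

\begin{proposition}\label{prop:C}
Let $t\ge1$ be any integer, odd or even, and let $\ell=3t+2k$ with $k\ge0$. There is a constant $K=K(t,\ell)$ such that, if $d\ge2$, $\Delta(G)\le d$ and $G\not\supset C_\ell$, then every neighborhood in $G^t$ spans at most $\frac K2d^{2t-1}$ edges of $G^t$. Consequently $\chi(G^t)=O_{t,\ell}(d^t/\log d)$.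
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:sets}]
Let $g=\max\mathcal L$. If $g<3t$, then $t\ge3$, and the graph of Proposition~\ref{prop:A}(i) contains no $C_\ell$ with $\ell\in\mathcal L$; this gives the lower bound $\lfloor d/3\rfloor^t$, and $2d^t$ is an upper bound by greedy coloring. If $g\ge3t$, Proposition~\ref{prop:B} gives the lower bound. Since $g$ and $t$ are both odd, $g=3t+2k$ with $k\ge0$, and Proposition~\ref{prop:C} with $\ell=g$ gives the upper bound.
\end{proof}

For the clique number the drop at the threshold is a power of $d$ rather than a logarithm.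

\begin{corollary}\label{cor:clique}
If $\Delta(G)\le d$ and $G\not\supset C_\ell$ for some $\ell\ge3t$ with $\ell\equiv t\pmod 2$, then $\omega(G^t)=O_{t,\ell}(d^{t-1/2})$. By contrast, for odd $t\ge3$, excluding all odd cycles shorter than $3t$ simultaneously allows $\omega(G^t)=\Omega(d^t)$.
\end{corollary}

\begin{proof}
The neighborhood of a vertex in a clique of size $\omega$ spans at least $\binom{\omega-1}{2}$ edges. Proposition~\ref{prop:C} gives $(\omega-1)(\omega-2)\le Kd^{2t-1}$, so $\omega\le2+\sqrt K\,d^{t-1/2}$. The second assertion is Proposition~\ref{prop:A}(i).
\end{proof}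

So Proposition~\ref{prop:B} cannot be proved with cliques when $g\ge 3t$; we shall bound independent sets instead.

One remark serves all the constructions below. It is enough to build $G$ with $\Delta(G)\le d$: adding a disjoint star $K_{1,d}$ makes the maximum degree exactly $d$, creates no cycle, and does not decrease $\chi(G^t)$ or $\omega(G^t)$.

\section{Homomorphisms, affine planes and the case $t=3$}\label{sec:affine}

Our graphs have many cycles, and we need a certificate that none of the short ones is odd. A \emph{homomorphism} from $G$ to $H$ is a map $V(G)\to V(H)$ that sends edges to edges. For a graph $F$ and an integer $t\ge1$, let $F^*_t$ be obtained from $F$ by replacing each edge by a path with $t$ edges and attaching a pendant vertex $a^*$ to each $a\in V(F)$.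

\begin{lemma}\label{lem:hom}
Let $t$ be odd. If there is a homomorphism from $G$ to $F^*_t$, then $\operatorname{og}(G)\ge t\cdot\operatorname{og}(F)$.
\end{lemma}

\begin{proof}
An odd cycle of length $m$ in $G$ maps to a closed walk of odd length $m$ in $F^*_t$. Take a shortest closed walk of odd length in $F_t^*$; its length is at most $m$, and at least $3$ because there are no loops. If it visited a vertex twice, it would split there into two shorter closed walks, one of them of odd length. So it is an odd cycle of length at most $m$. A cycle of $F^*_t$ avoids the pendant vertices and, as the interior vertices of the subdividing paths have degree $2$, it uses each such path completely or not at all. It therefore comes from a cycle of $F$, whose length has been multiplied by $t$. Since $t$ is odd, the cycle of $F$ is odd as well, and $m\ge t\cdot\operatorname{og}(F)$.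
\end{proof}

So we may replace the vertices of $F^*_t$ by independent sets and its edges by arbitrary bipartite graphs, and the bound on the odd girth persists. The task is to do this with degrees at most $d$ and distances at most $t$. Take $t=3$ and $F$ complete. A vertex of the clique has to reach order $d^3$ vertices in three steps, so each step must offer order $d$ choices, whereas in the subdivided clique only the first step does. Replace each $a\in V(F)$ by a set $X_a$ of order $d^2$ vertices. On a walk from $X_a$, the first step should choose $b$, the second should choose a block in a partition of $X_b$ into order $d$ blocks, and the third a vertex in the block. Affine planes supply these partitions.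

Recall that for a prime $q$ the affine plane of order $q$ has point set $\mathbb F_q^2$, and its lines are the sets $\{y=mx+c\}$ and $\{x=c\}$. Each line has $q$ points. The lines fall into $q+1$ \emph{parallel classes} (one for each slope $m$, and the vertical lines), and each class is a partition of the $q^2$ points into $q$ lines. Any two distinct points lie on a common line.

\begin{proof}[Proof of Proposition~\ref{prop:A}(ii)]
Let $q$ be the largest prime with $2q\le d$. By the prime number theorem, for each $\varepsilon>0$ the interval $[(1-\varepsilon)d/2,\,d/2]$ contains a prime when $d$ is large, so $q=(1+o(1))d/2$. Take $q+2$ disjoint affine planes of order $q$, indexed by a set $J$. Each has $q+1=|J|-1$ parallel classes, so we can label the classes of plane $a$ as $\pi_{a,b}$ with $b\in J\setminus\{a\}$. The vertices of $G$ are all points and all lines. Join each point to the lines through it, and for each pair $a\ne b$ join every line of $\pi_{a,b}$ to every line of $\pi_{b,a}$.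

A point has degree $q+1$, and a line has degree $q+q$, so $\Delta(G)=2q\le d$. Two points of the same plane have a common neighbor, the line through them. Points $x,x'$ of planes $a\ne b$ are joined by a path with three edges: $x$, the line of $\pi_{a,b}$ through $x$, the line of $\pi_{b,a}$ through $x'$, and $x'$. Hence the $(q+2)q^2=(\frac18+o(1))d^3$ points form a clique of $G^3$.

Let $F$ be the complete graph on $J$. Map the points of plane $a$ to $a$, and the lines of $\pi_{a,b}$ to the neighbor of $a$ on the path $a,v,v',b$ of $F^*_3$. An edge from a point of plane $a$ to a line of $\pi_{a,b}$ goes to $av$, and an edge from $\pi_{a,b}$ to $\pi_{b,a}$ goes to $vv'$. This is a homomorphism, and Lemma~\ref{lem:hom} gives $\operatorname{og}(G)\ge9$.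
\end{proof}

For $q=2$ there are four planes with four points and six lines each; the graph has $40$ vertices and maximum degree $4$, and its cube has a clique formed by the $16$ points, where the subdivided $K_5$, of the same maximum degree, has five original vertices.

\section{Inflating a subdivided graph for every odd $t$}\label{sec:construction}

In the affine plane the lines do two jobs: they lead to the other planes, and they connect the points of their own plane. For general $t$ we separate the jobs, at the price of a worse constant. Each $X_a$ now needs order $d^{t-1}$ vertices; we name them by words of length $t-1$ and let each step of a walk rewrite one letter. A walk of length $t$ from $X_a$ to $X_b$ uses its first step to choose $b$ and has $t-1$ steps left, one for each letter; this is arranged by a \emph{gadget} for the edge $ab$. A walk from $X_a$ to itself also needs $t-1$ steps, and we send it around a cyclic sequence of $t-1$ layers, the \emph{cluster} of $a$. Since $t-1$ is even, the cluster is bipartite and folds onto the pendant edge $aa^*$.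

Let $t\ge3$ be odd, let $F$ be a graph with at least one vertex, and let $q_1,\dots,q_{t-1}$ be positive integers. Put
\[
\mathcal C=[q_1]\times\dots\times[q_{t-1}],\qquad \mathcal U=[q_1]\times\dots\times[q_{t-2}],
\]
and for $c=(c_1,\dots,c_{t-1})\in\mathcal C$ let $c^-=(c_1,\dots,c_{t-2})\in\mathcal U$. Define $G=G_t(F;q_1,\dots,q_{t-1})$ as follows.

\emph{Clusters.} For each $a\in V(F)$ take vertices $(a,i,c)$ with $i\in\{0,\dots,t-2\}$ and $c\in\mathcal C$, reading $i$ modulo $t-1$. For $1\le i\le t-1$, join $(a,i-1,c)$ to $(a,i,c')$ whenever $c$ and $c'$ agree in all coordinates except possibly coordinate $i$. Put $X_a=\{(a,0,c):c\in\mathcal C\}$.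

\emph{Gadgets.} For each edge $ab$ of $F$, with a fixed orientation $(a,b)$, take vertices $(ab,j,u)$ with $1\le j\le t-1$ and $u\in\mathcal U$. For $1\le j\le t-2$, join $(ab,j,u)$ to $(ab,j+1,u')$ whenever $u$ and $u'$ agree except possibly in coordinate $j$. For every $c\in\mathcal C$, join $(a,0,c)$ to $(ab,1,c^-)$ and $(b,0,c)$ to $(ab,t-1,c^-)$.

For $t=3$, picture $X_a$ as a $q_1\times q_2$ grid. The cluster has one more copy of the grid, and a cell of $X_a$ is joined to the cells of the copy in its own row or column. The gadget of $ab$ has one vertex for each row of $X_a$, joined to the cells of that row, one vertex for each row of $X_b$, and all edges between these two sets. The rows play the part of the parallel class $\pi_{a,b}$.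

\begin{lemma}\label{lem:construction}
Let $G=G_t(F;q_1,\dots,q_{t-1})$, $q=\max_iq_i$ and $X=\bigcup_aX_a$.
\begin{itemize}
\item[(1)] A vertex of $X_a$ has degree at most $q_1+q_{t-1}+\deg_F(a)$, and every vertex outside $X$ has degree at most $2q$.
\item[(2)] In $G^t$, each $X_a$ is a clique, and $X_a$ is completely joined to $X_b$ if $ab\in E(F)$.
\item[(3)] $\operatorname{og}(G)\ge t\cdot\operatorname{og}(F)$.
\item[(4)] $\chi(G^t)\ge q_1\cdots q_{t-1}\,|V(F)|/\alpha(F)$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) A vertex of $X_a$ has $q_1$ neighbors through the rule for $i=1$, has $q_{t-1}$ neighbors through the rule for $i=t-1$, and has one neighbor in each gadget of an edge at $a$. A cluster vertex $(a,i,c)$ with $1\le i\le t-2$ has at most $q_i+q_{i+1}$ neighbors. A gadget vertex $(ab,1,u)$ has $q_{t-1}$ neighbors in $X_a$, one for each $c$ with $c^-=u$, and $q_1$ in layer $2$. A vertex $(ab,j,u)$ with $2\le j\le t-2$ has $q_{j-1}+q_j$ neighbors, and $(ab,t-1,u)$ has $q_{t-2}$ neighbors in layer $t-2$ and $q_{t-1}$ in $X_b$.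

(2) Let $c,c'\in\mathcal C$, and let $c^{(i)}=(c'_1,\dots,c'_i,c_{i+1},\dots,c_{t-1})$ be the word obtained from $c$ by correcting the first $i$ letters. Then $(a,0,c^{(0)}),(a,1,c^{(1)}),\dots,(a,t-1,c^{(t-1)})$ is a walk of length $t-1$ from $(a,0,c)$ to $(a,0,c')$. If $(a,b)$ is an oriented edge, then
\[
(a,0,c),\ (ab,1,(c^{(0)})^-),\ (ab,2,(c^{(1)})^-),\ \dots,\ (ab,t-1,(c^{(t-2)})^-),\ (b,0,c')
\]
is a walk of length $1+(t-2)+1=t$; the last step is an edge because $(c^{(t-2)})^-=(c')^-$.

(3) Map $(a,i,c)$ to $a$ if $i$ is even and to $a^*$ if $i$ is odd, for $0\le i\le t-2$. Consecutive layers have opposite parity, and this includes the last layer $t-2$, which is odd, and layer $0$. So cluster edges go to $aa^*$. Map $(ab,j,u)$ to the $j$-th interior vertex of the path from $a$ to $b$ in $F^*_t$; gadget edges then go to edges of that path, since $X_a$ maps to $a$ and $X_b$ to $b$. Apply Lemma~\ref{lem:hom}.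

(4) By (2), an independent set of $G^t$ inside $X$ has at most one vertex in each $X_a$, and the indices $a$ that occur form an independent set of $F$. So each color class covers at most $\alpha(F)$ of the $q_1\cdots q_{t-1}|V(F)|$ vertices of $X$.
\end{proof}

\begin{remark}
Both parity assumptions of Theorem~\ref{thm:main} are visible here. If $t\ge4$ were even, the vertices $(a,i,c)$ with fixed $a$ and $c$ would form an odd cycle of length $t-1$. And the construction says nothing about even $\ell$: layers $1$ and $2$ of a gadget contain $K_{q_1,q_1}$, hence all even cycles of lengths $4$ to $2q_1$.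
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:A}(i)]
Only the vertices of $X$ divide their degree three ways, so the letters that they do not rewrite may use a larger alphabet. Let $r=\lfloor d/3\rfloor\ge1$ and $s=\lfloor d/2\rfloor\ge r$. Take $F=K_{r+1}$, $q_1=q_{t-1}=r$, and $q_i=s$ for the other $t-3$ indices. By Lemma~\ref{lem:construction}(1), all degrees are at most $\max(3r,2s)\le d$. By (3), $\operatorname{og}(G)\ge3t$. By (2), $X$ is a clique of $G^t$ with $(r+1)r^2s^{t-3}\ge r^t$ vertices. Finally $(r+1)r^2s^{t-3}=(1+o(1))(d/3)^3(d/2)^{t-3}$, and $(d/3)^3=\frac8{27}(d/2)^3$.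
\end{proof}

\section{Replacing the clique by a graph of large girth}\label{sec:girth}

To avoid odd cycles of length $3t$ and more, the base graph $F$ must itself have large odd girth. By Lemma~\ref{lem:construction}(4), what matters is the ratio $|V(F)|/\alpha(F)$, which was $\Delta(F)+1$ for the clique. A sparse random graph, with a few vertices deleted, loses only a logarithm.

\begin{lemma}\label{lem:random}
For every $g\ge3$ and every $q\ge60$ there is a graph $F$ with $\Delta(F)\le q$, with no cycle of length at most $g$, and with $|V(F)|/\alpha(F)\ge q/(32\log q)$.
\end{lemma}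

\begin{proof}
Let $\lambda=q/4\ge15$. Take the random graph on $n$ vertices in which each pair is an edge independently with probability $p=\lambda/n$, where $n\ge\lambda$ is large in terms of $g$ and $q$. We bound the probabilities of three bad events.

\emph{Short cycles.} There are at most $n^j/(2j)$ possible cycles of length $j$, each present with probability $p^j$. So the expected number of vertices on cycles of length at most $g$ is at most $\sum_{j=3}^g\lambda^j/2$, which does not depend on $n$. By Markov's inequality, more than $n/8$ vertices lie on such cycles with probability at most $1/4$ for large $n$.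

\emph{Large degrees.} The degree of a vertex is binomial with mean and variance at most $\lambda$. To exceed $q=4\lambda$ it must exceed its mean by more than $3\lambda$, which by Chebyshev's inequality has probability at most $\lambda/(3\lambda)^2=1/(9\lambda)$. By Markov's inequality, more than $n/4$ vertices have degree above $q$ with probability at most $4/(9\lambda)<1/4$.

\emph{Independent sets.} Let $h=\lceil 4n\log\lambda/\lambda\rceil$. From $\binom nh\le(en/h)^h$ and $1-p\le e^{-p}$, the expected number of independent sets of size $h$ is at most $\bigl[\frac{en}{h}e^{-p(h-1)/2}\bigr]^h$. Here $en/h\le e\lambda/(4\log\lambda)\le e\lambda$, and $p(h-1)/2\ge2\log\lambda-\lambda/(2n)\ge2\log\lambda-1$. The bracket is at most $e\lambda\cdot e/\lambda^2=e^2/\lambda\le e^2/15<1/2$, so the expectation is below $2^{-h}$, which is less than $1/4$ for large $n$.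

With positive probability no bad event occurs. Delete all vertices on cycles of length at most $g$ and all vertices of degree above $q$. The remaining graph $F$ has at least $n-n/8-n/4\ge n/2$ vertices and $\alpha(F)\le h-1\le4n\log\lambda/\lambda$. So $|V(F)|/\alpha(F)\ge\lambda/(8\log\lambda)\ge q/(32\log q)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $d\ge180$. For $t=1$ take $F$ from Lemma~\ref{lem:random} with $q=d$; then $\chi(F)\ge|V(F)|/\alpha(F)\ge d/(32\log d)$. For $t\ge3$ put $q=\lfloor d/3\rfloor\ge60$, take $F$ from Lemma~\ref{lem:random}, and let $G=G_t(F;q,\dots,q)$. By Lemma~\ref{lem:construction}, $\Delta(G)\le3q\le d$, $\operatorname{og}(G)\ge t\cdot\operatorname{og}(F)>g$, and $\chi(G^t)\ge q^{t-1}\cdot q/(32\log q)$. Since $d/4\le q\le d$, the constant $c_t=4^{-t}/32$ works in both cases.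
\end{proof}

\section{Sparse neighborhoods}\label{sec:sparse}

We turn to Proposition~\ref{prop:C}; here $t\ge1$ may have either parity. The logarithmic saving comes from the following theorem. A neighborhood in a graph of maximum degree $\Delta$ can span up to $\binom\Delta2$ edges, and the parameter $f$ measures how far below this all neighborhoods stay.

\begin{theorem}[Alon, Krivelevich and Sudakov \cite{AKS}]\label{thm:AKS}
There is an absolute constant $\gamma$ such that, if a graph has maximum degree at most $\Delta$ and each neighborhood spans at most $\Delta^2/f$ edges, where $2\le f\le\Delta$, then its chromatic number is at most $\gamma\Delta/\log f$.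
\end{theorem}

For $G^t$ we have $\Delta$ of order $d^t$, so a bound of order $d^{2t-1}$ on the edges in a neighborhood gives $f$ of order $d$.

\begin{example}\label{ex:t1}
Let $t=1$, $\Delta(G)\le d$ and $G\not\supset C_\ell$. A path on $\ell-1$ vertices in the neighborhood $N$ of $x$ would form a $C_\ell$ with $x$. Suppose that $N$ spans more than $(\ell-3)d$ edges, and repeatedly delete from $G[N]$ a vertex of current degree at most $\ell-3$. At most $(\ell-3)d$ edges are lost, so a nonempty subgraph of minimum degree at least $\ell-2$ survives, and in it a path can be extended greedily to $\ell-1$ vertices. Hence $N$ spans at most $(\ell-3)d$ edges.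
\end{example}

For $t\ge2$ an edge of $G^t$ stands for a path of $G$ with up to $t$ edges. Concatenating such paths changes the length in steps of $t$, which misses most target lengths, and the paths may intersect. We first deal with intersections for a single triangle, and then lengthen the triangle by a zigzag of edges of $G$, two edges at a time.

For the rest of the section fix $t\ge1$, $d\ge2$, a graph $G$ with $\Delta(G)\le d$, and a vertex $x$. Let $L_j=\{v:\operatorname{dist}(x,v)=j\}$, so that $|L_t|\le d^t$ and the neighborhood of $x$ in $G^t$ is $N=L_1\cup\dots\cup L_t$. For each $y\in L_t$ fix a shortest path $P(y)$ from $x$ to $y$; it has one vertex in each of $L_0,\dots,L_t$, and we let $p(y)\in L_{t-1}$ be the neighbor of $y$ on it. For each ordered pair $(y,z)$ with $\operatorname{dist}(y,z)=t$ fix a shortest path $Q(y,z)$ from $y$ to $z$, and let $w(y,z)$ be the neighbor of $y$ on it. We use repeatedly that a vertex $f$ on a shortest path of length $t$ from $u$ to $v$ satisfies $\operatorname{dist}(f,v)=t-\operatorname{dist}(u,f)$.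

\subsection*{Almost every edge gives a cycle of length $3t$}

Call an ordered pair $(y,z)$ of distinct vertices of $N$ \emph{linked} if $\operatorname{dist}(y,z)\le t$. The number of edges of $G^t$ in $N$ is half the number of linked pairs. Call a linked pair \emph{triangular} if $y,z\in L_t$, $\operatorname{dist}(y,z)=t$, and
\begin{equation}\label{eq:tri}
P(y)\cap P(z)=\{x\},\qquad P(y)\cap Q(y,z)=\{y\},\qquad Q(y,z)\cap P(z)=\{z\}.
\end{equation}
In that case $P(y)$, $Q(y,z)$ and $P(z)$ form a cycle of length $3t$.

\begin{lemma}\label{lem:degenerate}
At most $18d^{2t-1}$ linked pairs are not triangular.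
\end{lemma}

\begin{proof}
First count the pairs in which some distance is less than $t$. If $\operatorname{dist}(x,y)<t$, then \eqref{eq:ball} leaves at most $2d^{t-1}$ choices for $y$ and $2d^t$ for $z\in N$. The same holds with $y$ and $z$ exchanged. If $\operatorname{dist}(y,z)<t$, there are at most $2d^t$ choices for $y\in N$ and then $2d^{t-1}$ for $z$. In total this is at most $12d^{2t-1}$ pairs.

Now let all three distances equal $t$, and suppose that the two paths leaving one corner meet again, in a vertex $f$ at distance $i\in\{1,\dots,t\}$ from that corner. If the corner is $x$ or $y$, then $f$ lies on $P(y)$ and is determined by $y$ and $i$. It also lies on a shortest path of length $t$ from the corner to $z$, namely $P(z)$ or $Q(y,z)$, so $\operatorname{dist}(f,z)=t-i$. There are at most $d^t$ choices for $y$ and then at most $\sum_{i=1}^td^{t-i}\le2d^{t-1}$ choices for $z$. If the corner is $z$, then $f\in P(z)$ is determined by $z$ and $i$, and $\operatorname{dist}(f,y)=t-i$ because $f\in Q(y,z)$; the same count applies with $y$ and $z$ exchanged. The three corners contribute at most $6d^{2t-1}$ pairs.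
\end{proof}

This already settles $\ell=3t$: if $G\not\supset C_{3t}$ there are no triangular pairs, and $N$ spans at most $9d^{2t-1}$ edges of $G^t$.

\subsection*{Closing a longer path}

For $y\in L_t$ let $Z(y)$ be the set of $z$ such that $(y,z)$ is triangular. We keep the sides $Q(y,z)$ and $P(z)$ of a triangle and replace $P(y)$ by a longer path. Each vertex of the new path obstructs only $O(d^{t-1})$ choices of $z$, so a large set $Z(y)$ leaves room.

\begin{lemma}\label{lem:closing}
Let $y\in L_t$ and let $R$ be a path of length $m$ from $x$ to $y$. If $|Z(y)|>2(m-1)d^{t-1}$, then $G\supset C_{m+2t}$.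
\end{lemma}

\begin{proof}
Let $f$ be one of the $m-1$ interior vertices of $R$. If $f\in P(z)$, then $z$ is at distance $t-\operatorname{dist}(x,f)$ from $f$. This number does not depend on $z$ and is at most $t-1$ since $f\ne x$, so at most $d^{t-1}$ vertices $z$ have $f\in P(z)$. If $f\in Q(y,z)$, then $z$ is at distance $t-\operatorname{dist}(y,f)\le t-1$ from $f$, since $f\ne y$, and again there are at most $d^{t-1}$ such $z$. Hence some $z\in Z(y)$ has $P(z)$ and $Q(y,z)$ disjoint from the interior of $R$. By \eqref{eq:tri} and $x,y\in P(y)$, we have $x\notin Q(y,z)$ and $y\notin P(z)$. So $R\cap Q(y,z)=\{y\}$, $R\cap P(z)=\{x\}$ and $Q(y,z)\cap P(z)=\{z\}$, and the three paths form a cycle of length $m+t+t$.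
\end{proof}

\subsection*{The zigzag}

It remains to find a path of length $t+2k$ from $x$ to a vertex $y_0$ with large $Z(y_0)$. We follow $P(y_k)$ to some $y_k\in L_t$ and then alternate between vertices $y_i\in L_t$ and common neighbors $w_i$, as in Figure~\ref{fig:cycle}. The edges for the zigzag have to come from the triangular pairs, and each pair $(y,z)$ offers the edge $y\,w(y,z)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed,gray] (-4.6,3) -- (4,3) node[right,black] {$L_t$};
\draw[thick] (0,0) -- (-4,3) -- (-3.2,3.8) -- (-2.4,3) -- (-1.6,2.2) -- (-0.8,3);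
\draw[thick] (-0.8,3) .. controls (0.2,4.5) and (2,4.5) .. (3,3);
\draw[thick] (3,3) -- (0,0);
\fill (0,0) circle (2pt) node[below] {$x$};
\fill (-4,3) circle (2pt) node[above left] {$y_2$};
\fill (-2.4,3) circle (2pt) node[above right] {$y_1$};
\fill (-0.8,3) circle (2pt) node[below right] {$y_0$};
\fill (3,3) circle (2pt) node[above right] {$z$};
\fill (-2.93,2.2) circle (2pt) node[left] {$p(y_2)$};
\draw[fill=white] (-3.2,3.8) circle (2pt) node[above] {$w_2$};
\draw[fill=white] (-1.6,2.2) circle (2pt) node[right] {$w_1$};
\node at (-2,0.9) {$P(y_2)$};
\node at (2,1.3) {$P(z)$};
\node at (1.1,4.45) {$Q(y_0,z)$};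
\end{tikzpicture}
\caption{A cycle of length $3t+2k$ for $k=2$. The paths $P(y_2)$, $Q(y_0,z)$ and $P(z)$ are shortest paths of length $t$, and the zigzag $y_2w_2y_1w_1y_0$ consists of $2k$ single edges. The $y_i$ and $z$ are at distance $t$ from $x$, while each $w_i$ may be at distance $t-1$, $t$ or $t+1$.}
\label{fig:cycle}
\end{figure}

Two difficulties arise. First, a vertex $w(y,z)$ may itself be one of the $y_i$, or may equal $p(y_k)$, which is already on the path. A random set $A$, required to contain the vertices $w$ and to avoid the vertices $y$ and $p(y)$, separates the roles and loses a factor $8$. Second, the deletion argument of Example~\ref{ex:t1} cannot be run by counting edges: the vertices $w$ may lie in $L_{t+1}$, which can have order $d^{t+1}$ vertices, as many as there are edges leaving $L_t$. We therefore count triangular pairs instead of edges. A vertex $w$ is useful only for those $z\in L_t$ that are at distance $t-1$ from it, and there are at most $d^{2t-1}$ such incidences $(w,z)$ in total, however many vertices $w$ there are.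

\begin{lemma}\label{lem:zigzag}
Let $k\ge0$. If there are more than $(2t+20k)d^{2t-1}$ triangular pairs, then $G\supset C_{3t+2k}$.
\end{lemma}

\begin{proof}
Call $y\in L_t$ \emph{rich} if $|Z(y)|\ge2(t+2k)d^{t-1}$. By Lemma~\ref{lem:closing} with $m=t+2k$, it suffices to find a path of length $t+2k$ from $x$ to a rich vertex. At most $d^t\cdot2(t+2k)d^{t-1}$ triangular pairs $(y,z)$ have $y$ not rich, so the set $S_1$ of triangular pairs with $y$ rich has $|S_1|>16k\,d^{2t-1}$.

\emph{Separating the roles.} Put each vertex of $G$ into a set $A$ independently with probability $\frac12$. For $(y,z)\in S_1$ the vertices $y$, $p(y)$, $w(y,z)$ are distinct, because $P(y)\cap Q(y,z)=\{y\}$. So with probability $\frac18$ we have $y\notin A$, $p(y)\notin A$ and $w(y,z)\in A$. The expected number of pairs in $S_1$ with this property is $|S_1|/8$; fix $A$ such that the set $S_2$ of these pairs has $|S_2|\ge|S_1|/8>2k\,d^{2t-1}$. Let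
\[
Y=\{y:(y,z)\in S_2\text{ for some }z\},\qquad W=\{w(y,z):(y,z)\in S_2\}.
\]
Then $W\subseteq A$, and every $y\in Y$ is rich and has $y,p(y)\notin A$. In particular $Y\cap W=\emptyset$.

\emph{Weighted deletion.} Let $H$ be the bipartite subgraph of $G$ with parts $Y$ and $W$ and with the edges $y\,w(y,z)$ for $(y,z)\in S_2$; we say that this edge \emph{carries} the pair $(y,z)$. For $w\in W$ let $n(w)$ be the number of $z\in L_t$ with $\operatorname{dist}(w,z)=t-1$. An edge $yw$ carries at most $n(w)$ pairs. Moreover $n(w)\le d^{t-1}$, and counting from the side of $z$,
\[
\sum_{w\in W}n(w)\le\sum_{z\in L_t}\bigl|\{w:\operatorname{dist}(w,z)=t-1\}\bigr|\le d^t\cdot d^{t-1}.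
\]
Repeatedly delete from $H$ a vertex of current degree at most $k$. Deleting some $y\in Y$ removes at most $k$ edges, which carry at most $kd^{t-1}$ pairs; over all $y\in Y\subseteq L_t$ this is at most $kd^{2t-1}$ pairs. Deleting some $w\in W$ removes at most $k$ edges, which carry at most $k\,n(w)$ pairs; over all $w$ this is again at most $kd^{2t-1}$ pairs. Since $|S_2|>2kd^{2t-1}$, some edge survives, and the process ends with a nonempty subgraph $H'$ of minimum degree at least $k+1$.

\emph{The path.} Start at any $y_0\in Y\cap V(H')$ and choose $w_1,y_1,\dots,w_k,y_k$ in turn, each a neighbor in $H'$ of the previous vertex and different from all earlier vertices. This is possible because at each step at most $k$ vertices of the side in question have been used. Let $R$ be $P(y_k)$ followed by $y_kw_ky_{k-1}\cdots w_1y_0$. It is a walk of length $t+2k$ from $x$ to the rich vertex $y_0$, and it is a path once we know that $P(y_k)$ meets the zigzag only in $y_k$. The vertices $y_i$ with $i<k$ lie in $L_t$, where $P(y_k)$ has only $y_k$. Each $w_i$ is adjacent to $y_i\in L_t$ and so lies in $L_{t-1}\cup L_t\cup L_{t+1}$. There $P(y_k)$ has only the vertices $p(y_k)$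 and $y_k$, which are not in $A$, whereas $w_i\in A$.
\end{proof}

The zigzag adds two edges at a time to a triangle of length $3t$; this is where the hypotheses $\ell\ge3t$ and $\ell\equiv t\pmod2$ enter. For odd $t$ and odd $\ell<3t$ the edge bound of Proposition~\ref{prop:C} is false, since the cliques of Proposition~\ref{prop:A} put order $d^{2t}$ edges into a neighborhood.

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $K=18+2t+20k$. If $G\not\supset C_{3t+2k}$, then by Lemmas~\ref{lem:degenerate} and~\ref{lem:zigzag} there are at most $Kd^{2t-1}$ linked pairs for each vertex $x$, so the neighborhood of $x$ in $G^t$ spans at most $\frac K2d^{2t-1}$ edges. Apply Theorem~\ref{thm:AKS} to $G^t$ with $\Delta=2d^t$, which bounds $\Delta(G^t)$ by \eqref{eq:ball}, and with $f=8d/K$. Then $\Delta^2/f=\frac K2d^{2t-1}$. For $d\ge K/4$ we have $f\ge2$, and $f\le d\le\Delta$ because $K\ge8$. Therefore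
\[
\chi(G^t)\le\frac{2\gamma\,d^t}{\log(8d/K)}=O_{t,\ell}\!\left(\frac{d^t}{\log d}\right).\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{AKS}
Alon, Krivelevich and Sudakov,
\emph{Coloring graphs with sparse neighborhoods},
J. Combin. Theory Ser. B 77 (1999), 73--82.

\bibitem{talk}
\emph{Colouring powers of graphs with one cycle length forbidden},
\texttt{https://staff.fnwi.uva.nl/j.r.kang/CWItalk2017.pdf}.

\end{thebibliography}
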